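\title{Definable maximal subgroups and the solvable radical of a finite group}

\begin{abstract}
We construct first-order formulas $\alpha(x,y)$ and $\beta(x)$ in the language of groups such that, in every finite group $G$, each element $h$ satisfying $\beta$ defines through $\alpha$ a maximal subgroup of $G$, and the intersection of the subgroups so defined is the solvable radical of $G$. In particular the intersection is solvable, as was conjectured. The proof reduces the problem to almost simple groups and then uses the classification of finite simple groups. An ultraproduct argument shows that solvability cannot be improved to nilpotency or to solvability of bounded derived length.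
\end{abstract}

\section{Introduction}\label{sec:intro}

The Frattini subgroup $\mathrm{Frat}(G)$ of a finite group $G$, the intersection of all its maximal subgroups, is nilpotent. First-order logic cannot quantify over subgroups, so it does not see all maximal subgroups; it sees those that a fixed formula cuts out from a parameter. This paper determines how small the intersection of such a family can be made.

We work in the first-order language of groups (multiplication, inversion, identity), and formulas have no parameters other than their free variables. For formulas $\alpha(x,y)$ and $\beta(x)$, a group $G$ and $h\in G$, put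
\[
\alpha(G,h)=\{g\in G\mid G\models\alpha(g,h)\},\qquad
I_{\alpha,\beta}(G)=\bigcap_{h\in G,\ G\models\beta(h)}\alpha(G,h),
\]
where an intersection over the empty family is $G$. The following conjecture is posed in \cite{Problem}.

\begin{quote}
There are formulas $\alpha(x,y)$ and $\beta(x)$ such that for every finite group $G$:
\begin{enumerate}
\item[(i)] if $G\models\beta(h)$, then $\alpha(G,h)$ is a maximal subgroup of $G$;
\item[(ii)] $I_{\alpha,\beta}(G)$ is a solvable group.
\end{enumerate}
\end{quote}

Each condition alone is easy to meet: (i) holds if $\beta$ is never true, and (ii) holds if $\beta$ is always true and $\alpha(x,y)$ is $x=1$. Suppose that (i) holds. Automorphisms of $G$ permute the sets $\alpha(G,h)$ with $G\models\beta(h)$, so $I_{\alpha,\beta}(G)$ is a characteristic subgroup lying between $\mathrm{Frat}(G)$ and $G$. For solvable $G$ condition (ii) asks nothing. For a non-abelian simple group it says that the family is not empty. So the conjecture asks, at the least, for one formula that finds a maximal subgroup in every non-abelian finite simple group, and for a second formula that never certifies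 a subgroup that is not maximal, in any finite group. We prove the conjecture with the intersection determined exactly. Let $R(G)$ denote the solvable radical of $G$, its largest solvable normal subgroup.

\begin{theorem}\label{thm:main}
There are formulas $\alpha(x,y)$ and $\beta(x)$ such that for every finite group $G$:
\begin{enumerate}
\item[(i)] if $G\models\beta(h)$, then $\alpha(G,h)$ is a maximal subgroup of $G$;
\item[(ii)] $I_{\alpha,\beta}(G)=R(G)$.
\end{enumerate}
In particular the conjecture holds.
\end{theorem}

The comparison with the Frattini subgroup suggests that a better choice of formulas might give a nilpotent intersection. It cannot.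

\begin{theorem}\label{thm:sharp}
Let $\alpha,\beta$ be any formulas satisfying \textup{(i)} for all finite groups. For every $d$ there is a finite solvable group $G$ for which $I_{\alpha,\beta}(G)$ is not nilpotent and has derived length at least $d$.
\end{theorem}

Thus $R(G)$ in Theorem~\ref{thm:main} cannot be replaced by the Fitting subgroup or the Frattini subgroup, and ``solvable'' in the conjecture cannot be strengthened to ``nilpotent'' or to ``solvable of derived length at most $d$'' for any fixed $d$.

The proof of Theorem~\ref{thm:main} uses the classification of finite simple groups. Section~\ref{sec:width} gives a first-order certificate of maximality and shows the whole construction for $\mathrm{PSL}_2(q)$ and its wreath products. Sections~\ref{sec:comp} and~\ref{sec:reduction} reduce the theorem to a statement about almost simple groups, Theorem~\ref{thm:as}, which is proved case by case in Sections~\ref{sec:alt}--\ref{sec:small}. For alternating groups and most groups of Lie type the maximal subgroup is the normalizer of the centralizer of the parameter; the linear groups without graph automorphisms need more work.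 Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} and is independent of the rest.

\section{Conventions and quoted results}\label{sec:conv}

\subsection*{Groups}
Groups are finite, except for the ultraproducts in Section~\ref{sec:sharp}. We write $x^g=g^{-1}xg$ and $[a,b]=aba^{-1}b^{-1}$, so that
\begin{equation}\label{eq:cocycle}
[z,k_1k_2]=[z,k_1]\cdot k_1[z,k_2]k_1^{-1}.
\end{equation}
\emph{Dedekind's law} says that $X\cap YZ=Y(X\cap Z)$ for subgroups with $Y\le X$. The \emph{Frattini argument} says that $A=SN_A(Q)$ if $S\trianglelefteq A$ and $Q$ is a Sylow subgroup of $S$. A group $A$ is \emph{almost simple} with \emph{socle} $S$ if $S$ is non-abelian simple and $S\le A\le\mathrm{Aut}(S)$, with $S$ acting on itself by conjugation.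

Let $\Gamma$ be a group with $R(\Gamma)=1$. Its \emph{components} are its subnormal non-abelian simple subgroups. Distinct components commute elementwise, their product $E$ is direct, and every minimal normal subgroup of $\Gamma$ is the product of one conjugacy class of components. Moreover $C_\Gamma(E)=1$, since a minimal normal subgroup of $\Gamma$ inside $C_\Gamma(E)$ would lie in $E\cap C_\Gamma(E)=Z(E)=1$. A subnormal subgroup of prime order $p$ lies in the largest normal $p$-subgroup, so $\Gamma$ has none.

\subsection*{Formulas}
A family of sets is \emph{uniformly definable} if it is given by one formula, independent of the group. Centralizers and normalizers of definable sets are definable, and so is the set of products of a \emph{fixed} number of elements of a definable set. The subgroup generated by a set is not given in this way, because the length of the words is not bounded. We use two principles.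
\begin{description}
\item[Invariance.] If $\tau\colon G\to G'$ is an isomorphism, then $G\models\varphi(g_1,\dots,g_r)$ if and only if $G'\models\varphi(\tau g_1,\dots,\tau g_r)$. In particular $\alpha(G,h)$ is invariant under every automorphism of $G$ that fixes $h$.
\item[Sections.] Let $C\trianglelefteq N\le G$ be defined by formulas with parameters. Restricting the quantifiers of a formula $\varphi$ to $N$ and replacing each equation $u=v$ by $uv^{-1}\in C$ gives a formula that holds in $G$ for elements of $N$ exactly when $\varphi$ holds in $N/C$ for their images.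
\end{description}

\subsection*{Quoted results}
By the classification, a non-abelian finite simple group is an alternating group, a simple group of Lie type, the Tits group, or one of finitely many sporadic groups. In the following list $S$ is a non-abelian finite simple group.
\begin{description}
\item[(W)] There is a formula $\rho(x)$ such that $R(G)=\{g\in G\mid G\models\rho(g)\}$ for all finite $G$ \cite{Wilson}.
\item[(GK)] $S$ has a conjugacy class $\mathcal C$ such that for each $1\ne g\in S$ there is $y\in\mathcal C$ with $\langle g,y\rangle=S$ \cite{GK,BGK}. Since $S$ is not cyclic, $\mathcal C\neq\{1\}$; taking $g\in\mathcal C$ gives $k,s\in S$ with $\langle k,k^s\rangle=S$.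
\item[(Ore)] Every element of $S$ is a commutator \cite{LOST}.
\item[(Out)] By the classification, $\mathrm{Out}(S)$ is solvable of derived length at most $3$. If $S$ is sporadic or the Tits group, then $|\mathrm{Out}(S)|\le2$ \cite{Atlas}.
\item[(FS)] An automorphism of $S$ that maps each element to a conjugate is inner \cite[Theorem C]{FS}.
\item[(Art)] For fixed $n\ge3$, if $q\ne q'$ then $|\mathrm{PSL}_n(q)|\ne|\mathrm{PSL}_n(q')|$ \cite{Artin}.
\end{description}
The facts on groups of Lie type that we need are recalled in Section~\ref{sec:lie}.

\section{A certificate of maximality and a first example}\label{sec:width}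

The formula $\beta$ must guarantee maximality in every finite group and for every parameter that it accepts, including parameters that we did not intend. A subgroup $T<A$ is maximal when $\langle T,g\rangle=A$ for all $g\notin T$. To make this first-order we bound the length of the words. Say that a proper subgroup $T$ of $A$ has \emph{width at most $m$} in $A$ if
\[
A=(T\cup TgT\cup Tg^{-1}T)^m\quad\text{for all }g\in A\setminus T .
\]
For fixed $m$ and definable $T$ and $A$ this is a first-order statement.

\begin{lemma}\label{lem:width}
A subgroup of width at most $m$ is maximal. Conversely, if $T$ is maximal in $A$ and there are at most $m$ double cosets $TaT$, then $T$ has width at most $m$.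
\end{lemma}

\begin{proof}
The first statement holds because the displayed product lies in $\langle T,g\rangle$. For the second, let $Y=T\cup TgT\cup Tg^{-1}T$. It contains $1$ and is closed under inversion, and $Y\subseteq Y^2\subseteq\cdots$ are unions of double cosets. If $Y^i=Y^{i+1}$, then $Y^i=\langle Y\rangle=A$. So the number of double cosets in $Y^i$ grows strictly until $Y^i=A$, and $Y^m=A$.
\end{proof}

Maximality in an almost simple group will often be read off from the socle.

\begin{lemma}\label{lem:factor}
Let $S\trianglelefteq A$ and $T\le A$ with $A=ST$ and $P:=T\cap S\neq S$. Suppose that $P$ and $S$ are the only subgroups of $S$ that contain $P$ and are normalized by $T$. Then $T$ is maximal in $A$, and $T$ has at most as many double cosets in $A$ as $P$ has in $S$.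
\end{lemma}

\begin{proof}
If $T\le X\le A$, then $X=(X\cap S)T$ by Dedekind's law, and $X\cap S$ contains $P$ and is normalized by $T$; so $X=T$ or $X=A$. Since $A=ST$, every double coset of $T$ has the form $TsT$ with $s\in S$, so $PsP\mapsto TsT$ is onto.
\end{proof}

\begin{example}\label{ex:psl2}
Let $S=\mathrm{PSL}_2(q)$ with $q\ge4$, let $S\le A\le\mathrm{P\Gamma L}_2(q)$, and let $h$ be the image of $\hat h=1+E_{12}$. If $g\hat hg^{-1}=\lambda\hat h$, then $\lambda=1$ by comparing eigenvalues, so $g$ commutes with $E_{12}$ and $g=a+bE_{12}$. Hence $C_S(h)$ is the image of the group of all unipotent matrices that fix the line spanned by the first basis vector, and this line is the only point of the projective line fixed by $C_S(h)$. Therefore $T=N_A(C_S(h))$ is the stabilizer of that point. As $S$ is $2$-transitive on the projective line, $A=T\cup TgT$ for every $g\notin T$, and $T$ has width at most $1$. One formula, ``$x$ normalizes $C_S(y)$'', defines a maximal subgroup from $h$ for all $q$.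
\end{example}

\begin{example}\label{ex:wreath}
Let $S$, $h$ and $T$ be as in Example~\ref{ex:psl2} with $A=S$, and let $G=S\wr\mathrm{Sym}(r)$ with $r\ge2$ and base group $M=S^r$. Since $M$ is a minimal normal subgroup and is not solvable, we need a maximal subgroup not containing $M$. The subgroup $T\times(S\wr\mathrm{Sym}(r-1))$, defined from $(h,1,\dots,1)$, fails: it lies in the normalizer of the first factor. All $r$ factors must be treated at once, and one parameter can do this: $(h,\dots,h)$ determines $T$ in each coordinate, hence $H=T^r\rtimes\mathrm{Sym}(r)$.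

The subgroup $H$ is maximal. Let $H<X\le G$. Then $X=H(X\cap M)$, so $X$ contains an element $(a_1,\dots,a_r)\in M$ with some $a_i\notin T$, and we may take $i=1$ after permuting coordinates. The intersection of $X$ with the first factor contains $T$ and $T^{a_1}$. Since $T$ is maximal and not normal in $S$, we have $T^{a_1}\ne T$ and $\langle T,T^{a_1}\rangle=S$. So $X$ contains the first factor, hence all factors, and $X=G$.

The width of $H$ in $G$ is not bounded. For $g=(g_1,1,\dots,1)$ with $g_1\notin T$, an element of $HgH\cup Hg^{-1}H$ has exactly one coordinate outside $T$, so a product of $m<r$ such elements has at most $m$. The certificate must therefore be placed in the normalizer of a single factor, and the maximality of $H$ in $G$ must be deduced from it.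
\end{example}

The general proof follows this pattern. We need to quantify over the simple factors (Section~\ref{sec:comp}), to repeat the argument of Example~\ref{ex:wreath} when $T\cap S$ is not maximal in $S$ (Section~\ref{sec:reduction}), and to find a substitute for Example~\ref{ex:psl2} in each almost simple group.

\section{Components are uniformly definable}\label{sec:comp}

Let $\Gamma$ be a finite group with $R(\Gamma)=1$, and write $C(\cdot)$ for centralizers in $\Gamma$. We want to recover a component $S$ from one of its elements $k$. The conjugates of $k$ that do not commute with $k$ lie in $S$ and, for suitable $k$, generate it. Generation is not first-order, but a set and the subgroup it generates have the same centralizer, so the double centralizer is available. It may exceed $S$ by outer automorphisms, which we remove with a derived word. Let $\delta_1(x_1,x_2)=[x_1,x_2]$, and let $\delta_{i+1}$ be the commutator of two copies of $\delta_i$ in disjoint variables. For $k\in\Gamma$ put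
\[
V(k)=\{k\}\cup\{k^g: g\in\Gamma,\ [k,k^g]\ne1\},\qquad D(k)=C(C(V(k))),
\]
\[
S(k)=\{\delta_3(d_1,\dots,d_8): d_1,\dots,d_8\in D(k)\}.
\]
These sets are uniformly definable from $k$.

\begin{proposition}\label{prop:comp}
There is a formula $\mathrm{comp}(y)$ such that, for every finite group $\Gamma$ with $R(\Gamma)=1$, the components of $\Gamma$ are exactly the sets $S(k)$ with $\Gamma\models\mathrm{comp}(k)$.
\end{proposition}

\begin{proof}
\emph{Every component $S$ has the form $S(k)$.} Choose $k,s\in S$ with $\langle k,k^s\rangle=S$ by (GK). If $S^g\ne S$, then $k^g\in S^g$ commutes with $k$; so $V(k)\subseteq S$. As $S$ is not abelian, $k^s\in V(k)$, so $\langle V(k)\rangle=S$ and $D(k)=C(C(S))\ge S$. The group $C(S)$ contains all other components, so $D(k)$ centralizes them; since $D(k)$ permutes the components, it normalizes $S$. Also $D(k)\cap C(S)$ centralizes every component, so it lies in $C(E)=1$. Thus $D(k)$ embeds in $\mathrm{Aut}(S)$ and $D(k)/S$ in $\mathrm{Out}(S)$, and (Out) gives $S(k)\subseteq S$. Applying (Ore) three times shows that every element of $S$ is a value of $\delta_3$ on $S$, so $S(k)=S$.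

\emph{Recognizing the right $k$.} Call $S(k)$ \emph{admissible} if it is a non-trivial subgroup and each conjugate of it is either equal to it or commutes with it elementwise. An admissible subgroup is normal in the normal subgroup generated by its conjugates, so it is subnormal. Let $\mathrm{comp}(k)$ say that $S(k)$ is admissible and properly contains no admissible $S(k')$. A component is admissible, and it properly contains no non-trivial subnormal subgroup of $\Gamma$ because it is simple; so $\mathrm{comp}(k)$ holds if $S(k)$ is a component. Conversely, suppose that $\mathrm{comp}(k)$ holds, and choose a minimal non-trivial subnormal subgroup of $\Gamma$ inside $S(k)$. It is simple, and it is not of prime order since $R(\Gamma)=1$. So it is a component, equal to an admissible $S(k')$, and the minimality of $S(k)$ gives $S(k)=S(k')$.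
\end{proof}

From now on we quantify over components, meaning over elements $k$ with $\mathrm{comp}(k)$.

\section{Reduction to almost simple groups}\label{sec:reduction}

\begin{theorem}\label{thm:as}
There are an integer $m$ and formulas $\psi_1(x,y),\dots,\psi_\ell(x,y)$, in the language of groups with a predicate for the socle, with the following property. For every finite almost simple group $A$ with socle $S$ there are $j$ and $1\ne h\in S$ such that $T=\psi_j(A,h)$ is a subgroup of width at most $m$ in $A$ with $S\not\le T$ and $T\cap S\ne1$.
\end{theorem}

In this section we derive Theorem~\ref{thm:main} from Theorem~\ref{thm:as}. Let $G$ be finite and $\bar G=G/R(G)$, so that $R(\bar G)=1$. By (W) and the principle on sections, statements about $\bar G$ translate uniformly into statements about $G$. Write $N(S)$ and $C(S)$ for the normalizer and centralizer in $\bar G$ of a component $S$. The group $A_S=N(S)/C(S)$ is almost simple with socle $SC(S)/C(S)\cong S$. For $s\in S$ let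
\[
T_j(S,s)=\{x\in N(S): A_S\models\psi_j(xC(S),sC(S))\}.
\]
This set is a union of cosets of $C(S)$. It is uniformly definable from $S$ and $s$, the socle predicate becoming membership in $SC(S)$, and by invariance
\begin{equation}\label{eq:conjT}
T_j(S,s)^g=T_j(S^g,s^g)\qquad(g\in\bar G).
\end{equation}

For $h\in G$ with image $\bar h$, let $\Delta=\Delta(h)$ be the set of components of $\bar G$ not centralized by $\bar h$. Let $\beta_j(h)$ be the conjunction of the following statements.
\begin{enumerate}
\item[(B1)] $\Delta$ is non-empty and is a conjugacy class of components of $\bar G$, and $\bar h\in SC(S)$ for all $S\in\Delta$. Let $s_S$ be the element of $S$ with $s_S^{-1}\bar h\in C(S)$; it is unique since $S\cap C(S)=1$.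
\item[(B2)] For all $S,S'\in\Delta$ there is $g\in\bar G$ with $S^g=S'$ and $s_S^g=s_{S'}$.
\item[(B3)] For all $S\in\Delta$, the set $T_S=T_j(S,s_S)$ is a subgroup of width at most $m$ in $N(S)$, with $S\not\le T_S$ and $T_S\cap S\ne1$.
\end{enumerate}
Put $D_S=T_S\cap S$ and
\[
H_j(h)=\{g\in\bar G: D_S^g=D_{S^g}\ \text{for all }S\in\Delta\},
\]
and let $\alpha_j(x,h)$ say that $\bar x\in H_j(h)$. In Example~\ref{ex:wreath} the elements $s_S$ are the coordinates of the parameter and $H_j(h)$ is the subgroup $H$.

\begin{proposition}\label{prop:max}
If $G\models\beta_j(h)$, then $H=H_j(h)$ is a maximal subgroup of $\bar G$ that does not contain $M=\prod_{S\in\Delta}S$.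
\end{proposition}

\begin{proof}
Let $S\in\Delta$. By (B3) and Lemma~\ref{lem:width}, $T_S$ is a maximal subgroup of $N(S)$; it contains $C(S)$ but not $S$, so $N(S)=T_SS$. The group $T_S$ normalizes $D_S$, while $S$ does not, because $S$ is simple and $1\ne D_S\ne S$. Hence
\begin{equation}\label{eq:normD}
N_{N(S)}(D_S)=T_S,\qquad N_S(D_S)=D_S .
\end{equation}
Let $D=\prod_{S\in\Delta}D_S\le M$, so that $D\cap S=D_S$. Elements of $H$ normalize $D$, and if $g$ normalizes $D$ then $D_S^g=D\cap S^g=D_{S^g}$. So $H=N_{\bar G}(D)$ is a subgroup, and $H\cap M=\prod_SN_S(D_S)=D\ne M$.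

\emph{Step 1: $HM=\bar G$.} Let $g\in\bar G$, $S\in\Delta$ and $S'=S^g$. By (B2) there is $g'$ with $S^{g'}=S'$ and $s_S^{g'}=s_{S'}$, and \eqref{eq:conjT} gives $D_S^{g'}=D_{S'}$. Now $g'^{-1}g\in N(S')=T_{S'}S'$, so $D_S^g=D_{S'}^{u_{S'}}$ for some $u_{S'}\in S'$. As $S$ runs over $\Delta$ so does $S'$, and with $u=\prod u_{S'}\in M$ we get $D^g=D^u$. Thus $gu^{-1}\in H$.

\emph{Step 2: maximality.} Let $H<X\le\bar G$ and $Y=X\cap M$. By Step 1 and Dedekind's law $X=HY$, so $Y>D$. Let $\mathrm{pr}_S\colon M\to S$ be the projections. Since $Y\not\le D$, there is $S\in\Delta$ with $\mathrm{pr}_S(Y)>D_S$. The subgroup $D_S$ need not be maximal in $S$, so we show that $\mathrm{pr}_S(Y)$ is normalized by $T_S$ and use the maximality of $T_S$ in $N(S)$. Let $M'$ be the product of the members of $\Delta$ other than $S$; then $M'\le C(S)\le T_S$ and $T_S\cap M=D_SM'$. Dedekind's law gives $N(S)=N_H(S)M$, and $N_H(S)\le T_S$ by \eqref{eq:normD}. Applying the law again, and using $D_S\le N_H(S)$,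
\[
T_S=N_H(S)(T_S\cap M)=N_H(S)M' .
\]
The group $N_H(S)$ normalizes $Y$, $S$ and $M'$, hence $\mathrm{pr}_S(Y)=YM'\cap S$, and $M'$ centralizes $S$. So $\mathrm{pr}_S(Y)T_S$ is a subgroup. It contains $T_S$ properly because $T_S\cap S=D_S$, so it equals $N(S)$. Intersecting with $S$ gives $S=\mathrm{pr}_S(Y)D_S=\mathrm{pr}_S(Y)$.

The group $Y$ normalizes $Y\cap S$ and acts on $S$ through $\mathrm{pr}_S$, so $Y\cap S\trianglelefteq S$. Since $Y\cap S\ge D_S\ne1$, we get $S\le Y$. Finally $H$ normalizes $Y$ and is transitive on $\Delta$, by Step 1 and because $M$ normalizes each component. So $M\le Y$ and $X\ge HM=\bar G$.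
\end{proof}

\begin{remark}
Without $T_S\cap S\ne1$ we could have $D=1$ and $H=\bar G$. Condition (B2) is used only in Step 1; without it, in $S\wr C_2$ the subgroups $D_S$ of the two factors could have different orders, and then $H$ would lie in the base group.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:as}]
An element may satisfy several $\beta_j$, so we let the least one decide:
\[
\beta=\bigvee_{j}\beta_j,\qquad
\alpha(x,y)=\bigvee_j\Bigl(\beta_j(y)\wedge\bigwedge_{i<j}\neg\beta_i(y)\wedge\alpha_j(x,y)\Bigr).
\]
If $G\models\beta(h)$, then $\alpha(G,h)$ is the preimage in $G$ of a subgroup $H_j(h)$ with $\beta_j(h)$ true, which is maximal by Proposition~\ref{prop:max}. This is (i).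

The intersection $I=I_{\alpha,\beta}(G)$ is a normal subgroup containing $R=R(G)$. Suppose that $I\ne R$. Then $I/R$ contains a minimal normal subgroup $M$ of $\bar G$, the product of a conjugacy class $\Delta_0$ of components. Fix $S_0\in\Delta_0$, and take $j$ and $1\ne s_0\in S_0$ from Theorem~\ref{thm:as} applied to $A_{S_0}$. For each $S\in\Delta_0$ choose $g_S$ with $S_0^{g_S}=S$ and $g_{S_0}=1$, and put $s_S=s_0^{g_S}$. Let $h\in G$ be a preimage of $\prod_{S\in\Delta_0}s_S$. Then $\bar h$ acts on $S\in\Delta_0$ as $s_S\ne1$ and centralizes all components outside $\Delta_0$, so $\Delta(h)=\Delta_0$ and (B1) holds with these elements $s_S$. Condition (B2) holds with $g=g_S^{-1}g_{S'}$. Condition (B3) holds for $S_0$, being the preimage in $N(S_0)$ of the conclusion of Theorem~\ref{thm:as}, and \eqref{eq:conjT} carries it to each $S$. So $\beta_j(h)$ holds. Let $i$ be least with $\beta_i(h)$. Then $M\le I/R\le H_i(h)$; but $\Delta(h)$ does not depend on the index, so $M\not\le H_i(h)$ by Proposition~\ref{prop:max}. This contradiction gives $I=R(G)$. (For solvable $G$ the family is empty and $I=G=R(G)$.)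
\end{proof}

\section{Alternating and sporadic groups}\label{sec:alt}

We turn to Theorem~\ref{thm:as}. Say that a formula $\psi(x,y)$ \emph{serves} an almost simple group $A$ with socle $S$ \emph{with bound $m$} if there is $1\ne h\in S$ such that $T=\psi(A,h)$ is a maximal subgroup of $A$ with $h\in T$, $S\not\le T$ and at most $m$ double cosets. By Lemma~\ref{lem:width} it suffices to find finitely many formulas and one bound that serve all $A$. The formula used most often is
\[
\psi_1(x,y):\quad x\text{ normalizes }C_S(y).
\]

\begin{proposition}\label{prop:alt}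
If $S=\mathrm{Alt}(n)$ with $n\ge7$, then $\psi_1$ serves $A$ with bound $4$.
\end{proposition}

\begin{proof}
Here $A$ is $\mathrm{Alt}(n)$ or $\mathrm{Sym}(n)$. Let $h=(1\,2\,3)$. Then $C_S(h)=\langle h\rangle\times\mathrm{Alt}(\{4,\dots,n\})$ has two orbits, of sizes $3$ and $n-3\ge4$. So $T=N_A(C_S(h))$ is the stabilizer of the set $\{1,2,3\}$, and $h\in T$, $S\not\le T$.

Double cosets of $T$ correspond to orbits of $A$ on ordered pairs of $3$-sets. The pairs meeting in $i$ points form one orbit of $\mathrm{Sym}(n)$. The stabilizer of such a pair contains a transposition, since one of the numbers $i$, $3-i$ is at least $2$; so they form one orbit of $\mathrm{Alt}(n)$ too, and there are at most four double cosets.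

Let $T<X\le A$. The $X$-orbit of $\{1,2,3\}$ is a class of an $A$-invariant equivalence relation on $3$-sets, under which two sets meeting in some number $i\le2$ of points are equivalent. Then all pairs meeting in $i$ points are equivalent. It follows that $\{1,2,3\}$ and $\{1,2,4\}$ are equivalent: directly if $i=2$, through $\{1,5,6\}$ if $i=1$, and through $\{5,6,7\}$ if $i=0$. So all pairs meeting in two points are equivalent, and any two $3$-sets are joined by exchanging one point at a time. Thus $X$ is transitive on $3$-sets and contains the stabilizer $T$, so $X=A$.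
\end{proof}

For a single group there is no question of uniformity, and invariance is the only obstacle to definability.

\begin{lemma}\label{lem:single}
Let $A$ be a finite group, $h\in A$, and $T\subseteq A$ a subset preserved by all automorphisms of $A$ that fix $h$. Then $T=\psi(A,h)$ for some formula $\psi$.
\end{lemma}

\begin{proof}
Let $\psi(x,y)$ say that there are distinct elements $z_b$ ($b\in A$) that exhaust the group and satisfy $z_bz_{b'}=z_{bb'}$, with $y=z_h$ and $x=z_t$ for some $t\in T$. In $A$, with $y=h$, the maps $b\mapsto z_b$ are the automorphisms fixing $h$.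
\end{proof}

\begin{proposition}\label{prop:spor}
If $S$ is sporadic or the Tits group, then some formula serves $A$ with bound $|A|$.
\end{proposition}

\begin{proof}
We choose $1\ne h\in S$ and a maximal subgroup $T$ of $A$ with
\begin{equation}\label{eq:spor}
C_{\mathrm{Aut}(S)}(h)\le T,\qquad S\not\le T .
\end{equation}
By (Out) there are three cases. If $A=S=\mathrm{Aut}(S)$, take any $h\ne1$ and any maximal $T\ge C_S(h)$. If $A=\mathrm{Aut}(S)$ and $|A:S|=2$, let $Q$ be a Sylow $2$-subgroup of $A$ and take $1\ne h\in Z(Q)\cap S$, which exists because $Q\cap S$ is a non-trivial normal subgroup of $Q$. Since $Q\not\le S$, we have $SC_A(h)=A$, so a maximal subgroup $T\ge C_A(h)$ does not contain $S$. If $A=S$ and $|\mathrm{Out}(S)|=2$, then by (FS) some $h$ has an $\mathrm{Aut}(S)$-class that is the union of two $S$-classes. Counting gives $|C_{\mathrm{Aut}(S)}(h)|=|C_S(h)|$, so any maximal $T\ge C_S(h)$ will do.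

An automorphism $\tau$ of $A$ preserves $S$ and is determined by its restriction to $S$: if $\tau$ is trivial on $S$, then $a^{-1}\tau(a)\in C_A(S)=1$ for all $a\in A$. If $\tau$ fixes $h$, then by \eqref{eq:spor} it agrees on $S$, hence on $A$, with conjugation by an element of $T$, so it preserves $T$. Lemma~\ref{lem:single} applies, and $h\in C_A(h)\le T$.
\end{proof}

\section{Groups of Lie type: centralizers of root elements}\label{sec:lie}

Example~\ref{ex:psl2} generalizes: the normalizer of the centralizer of a highest root element is a parabolic subgroup, and its double cosets are counted in the Weyl group. Two points need care. The parabolic subgroup must be maximal in $A$, where graph automorphisms may act, and the number of double cosets must be bounded independently of the rank.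

\subsection*{Standard facts}
We recall what is needed from \cite{Carter}; for automorphisms see also \cite[Theorem 2.5.12]{GLS}. Let $\Phi$ be an irreducible root system with simple roots $\Pi$, positive roots $\Phi^+$ and Weyl group $W$, and let $W_J$ be generated by the reflections in the roots of $J\subseteq\Pi$. A vector $v$ is \emph{dominant} if $(v,a)\ge0$ for all $a\in\Pi$; its stabilizer in $W$ is $W_J$ with $J=\{a\in\Pi:(v,a)=0\}$. The dominant roots are the highest root $\theta_1$ and, if there are two root lengths, the highest short root $\theta_2$. Call $(\Phi,p)$ \emph{special} if it is $(B_2,2)$, $(F_4,2)$ or $(G_2,3)$.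

Let $F$ be a finite field of characteristic $p$ and $K$ the adjoint Chevalley group of type $\Phi$ over $F$, generated by root groups $X_r=\{x_r(t):t\in F\}\cong(F,+)$. Let $U$ and $U^-$ be generated by the $X_r$ with $r$ positive and negative respectively, let $H\trianglelefteq N$ be the diagonal and monomial subgroups, $N/H=W$, with representatives $n_w$, and let $B=UH=N_K(U)$.
\begin{enumerate}
\item[(K1)] For any fixed order of $\Phi^+$, each element of $U$ is uniquely $\prod_{r>0}x_r(t_r)$; and $U\cap U^-=1$.
\item[(K2)] $n_wx_r(t)n_w^{-1}=x_{wr}(ct)$ with $c\in F^*$ depending only on $n_w$ and $r$. In particular $H$ acts on $X_r$ by scalars.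
\item[(K3)] For linearly independent roots $r,s$, the commutator $[x_r(t),x_s(u)]$ is a product of elements $x_{ir+js}(C_{ij}t^iu^j)$ over $i,j\ge1$ with $ir+js\in\Phi$. The $C_{ij}$ are integers and $C_{11}=\pm(k+1)$, where $k$ is largest with $s-kr\in\Phi$.
\item[(K4)] $K$ is the disjoint union of the sets $Bn_wB=Un_wB$, $w\in W$. For $J\subseteq\Pi$, $P_J=\bigcup_{w\in W_J}Bn_wB$ is a subgroup, generated by $B$ and the $n_w$ with $w\in W_J$, and also by $B$ and the $X_{-a}$ with $a\in J$.
\end{enumerate}
A \emph{symmetry} is a permutation $\pi$ of $\Phi$ that preserves $\Pi$ and $\Phi^+$ and has the form $\pi(r)=c_r\iota(r)$ with $\iota$ an isometry and $c_r>0$. Either all $c_r$ equal $1$, or $\pi$ interchanges long and short roots. Since $(\pi r,\pi s)=c_rc_s(r,s)$, a symmetry preserves orthogonality and permutes the dominant roots. An automorphism $d$ of $K$ is \emph{standard with symmetry $\pi$} if $d(X_r)=X_{\pi r}$ for all $r$; then $d(U)=U$, $d(B)=B$ and $d(P_J)=P_{\pi J}$. Diagonal and field automorphisms are standard with $\pi=1$, graph automorphisms are standard, and length-swapping symmetries occur only when $(\Phi,p)$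 is special.

A simple group $S$ of Lie type is either $K$ itself, and then we put $\sigma=1$, or a twisted group $\langle C_U(\sigma),C_{U^-}(\sigma)\rangle$, where $\sigma$ is a standard automorphism of order $2$ or $3$, a product of a graph and a field automorphism. We write $\sigma$ also for its symmetry. It swaps lengths for ${}^2B_2$, ${}^2F_4$, ${}^2G_2$. In the other twisted groups all roots have one length, and $\sigma(x_r(t))=x_{\sigma r}(\pm t^\varphi)$, with a sign depending on $r$ and a field automorphism $\varphi$ of the same order as $\sigma$. Put $B_S=B\cap S$ and $W_S=C_W(\sigma)$.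
\begin{enumerate}
\item[(S1)] $U\cap S$ is a Sylow $p$-subgroup of $S$, and $N_S(U\cap S)=B_S=N_S(B_S)$.
\item[(S2)] $S$ has a BN-pair with Borel subgroup $B_S$ and Weyl group $W_S$, so $S=\bigcup_{w\in W_S}B_Sn_wB_S$ with $n_w\in N\cap S$. The simple generators of $W_S$ are the longest elements of the groups $W_O$, where $O$ runs over the $\sigma$-orbits on $\Pi$; for $\sigma$-stable $J$, those with $O\subseteq J$ generate $C_{W_J}(\sigma)=W_S\cap W_J$.
\item[(S3)] Every automorphism of $S$ is the product of an inner automorphism and the restriction of a product $d$ of diagonal, field and graph automorphisms of $K$ with $d(S)=S$. If $S$ is twisted, no graph factor is needed, so $d$ has symmetry $1$.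
\end{enumerate}
By (S2) and the disjointness in (K4), $S\cap P_J=\bigcup_{w\in W_S\cap W_J}B_Sn_wB_S$ for $\sigma$-stable $J$. So $S\cap P_J$ is the standard parabolic subgroup belonging to the orbits contained in $J$, and the theory of BN-pairs gives:
\begin{enumerate}
\item[(S4)] The subgroups of $S$ containing $B_S$ are the groups $S\cap P_J$ with $J$ $\sigma$-stable, and they are distinct for distinct $J$. The number of double cosets of $S\cap P_J$ in $S$ is that of $W_S\cap W_J$ in $W_S$.
\end{enumerate}

Let $S\le A\le\mathrm{Aut}(S)$. By the Frattini argument and (S1), $A=SN_A(B_S)$. Write $x\in N_A(B_S)$ as $sd$ according to (S3). Since $d$ normalizes $B_S$, we get $s\in N_S(B_S)=B_S$. So $x$ is the restriction to $S$ of the product of a conjugation by an element of $B$ and a standard automorphism, and it maps $S\cap P_J$ to $S\cap P_{\pi J}$. Let $\Gamma_A$ be the group of symmetries $\pi$ that arise in this way; $\Gamma_A=1$ if $S$ is twisted.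

\subsection*{Two lemmas}

\begin{lemma}\label{lem:parabolic}
Let $J\subsetneq\Pi$ be such that $\Pi\setminus J$ is a single orbit of $\langle\sigma,\Gamma_A\rangle$, and let $P=S\cap P_J$. Then $T=PN_A(B_S)$ is a maximal subgroup of $A$ with $T\cap S=P\ne S$, and the number of its double cosets is at most that of $W_S\cap W_J$ in $W_S$.
\end{lemma}

\begin{proof}
Since $J$ is $\Gamma_A$-stable, $N_A(B_S)$ normalizes $P$; so $T$ is a subgroup, $T\cap S=PN_S(B_S)=P$, and $A=ST$. A subgroup of $S$ containing $P$ is $S\cap P_{J'}$ with $J'\supseteq J$ $\sigma$-stable. If $T$ normalizes it, then $S\cap P_{\pi J'}=S\cap P_{J'}$ for $\pi\in\Gamma_A$, so $\pi J'=J'$ by (S4). Hence $J'$ is $J$ or $\Pi$, and Lemma~\ref{lem:factor} and (S4) finish the proof.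
\end{proof}

A length-swapping automorphism moves $\theta_1$ to $\theta_2$, so in its presence the two dominant roots must be used together. This is possible because in the special cases $X_{\theta_2}$ is central in $U$ as well.

\begin{lemma}\label{lem:centralizer}
Let $\Theta=\{\theta_1\}$, or let $(\Phi,p)$ be special and $\Theta=\{\theta_1,\theta_2\}$. Let $Z=\prod_{\theta\in\Theta}X_\theta$, $J=\{a\in\Pi:(a,\theta)=0\text{ for all }\theta\in\Theta\}$ and $h=\prod_{\theta\in\Theta}x_\theta(c_\theta)$ with all $c_\theta\ne0$. Then $Z\le Z(U)$, the pointwise stabilizer of $\Theta$ in $W$ is $W_J$, and $C_K(h)=C_K(Z)\trianglelefteq P_J$.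
\end{lemma}

\begin{proof}
For $r>0$ and $i,j\geq1$ the vector $i\theta_1+jr$ is higher than $\theta_1$ and so is not a root; by (K3), $X_{\theta_1}\le Z(U)$. Now let $(\Phi,p)$ be special, $\theta=\theta_2$ with $|\theta|^2=1$, so that long roots have squared length $2$ or $3$. Let $r\neq\theta$ be positive and $i\theta+jr$ a root with $i,j\ge1$. Since $(\theta,r)\ge0$, its squared length is at least $i^2+j^2|r|^2$. This forces $r$ to be short, $i=j=1$, and $\theta+r$ to be long. For $B_2$ and $F_4$, $|\theta+r|^2=2$ gives $(\theta,r)=0$; then $r-\theta$ is the reflection of $r+\theta$ in $\theta$, while $|r-2\theta|^2=5$; so $C_{11}=\pm2=0$ in $F$. For $G_2$, $|\theta+r|^2=3$ gives $(\theta,r)=\frac12$; reflecting $r$ and $r+\theta$ in $\theta$ gives the roots $r-\theta$ and $r-2\theta$, while $|r-3\theta|^2=7$; so $C_{11}=\pm3=0$ in $F$. Hence $X_{\theta_2}\le Z(U)$.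

The group $W_J$ fixes $\Theta$ pointwise. Conversely, an element fixing $\Theta$ pointwise fixes the dominant vector $v=\sum_{\theta\in\Theta}\theta$, and $(a,v)=0$ exactly for $a\in J$ since all $(a,\theta)\ge0$; so the element lies in $W_J$.

Let $g=un_wb\in C_K(h)$ with $u\in U$ and $b\in B$. Then $n_w(bhb^{-1})n_w^{-1}=u^{-1}hu=h$, and (K2) turns this into $\prod_\theta x_{w\theta}(c'_\theta)=h$ with all $c'_\theta\ne0$. If all roots $w\theta$ were negative, then $1\ne h\in U\cap U^-$. If one were negative and the other positive, then the factor at the negative root would lie in $U\cap U^-$. So all $w\theta$ are positive. The factors commute, so uniqueness in (K1) gives $w\Theta=\Theta$, and $w$ preserves lengths, so $w\theta=\theta$ for each $\theta$. Thus $w\in W_J$, and $C_K(Z)\le C_K(h)\le P_J$. The generators of $P_J$ normalize each $X_\theta$ and act on it by scalars, which defines homomorphisms $\kappa_\theta\colon P_J\to F^*$. An element of $P_J$ centralizes $h$ if and only if all $\kappa_\theta$ take the value $1$ on it, if and only if it centralizes $Z$. So $C_K(h)=C_K(Z)=\bigcap_\theta\ker\kappa_\theta\trianglelefteq P_J$.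
\end{proof}

\subsection*{The generic case}
Let $m_0$ be the maximum of $12$ and the orders of the Weyl groups of types $B_2$, $D_4$, $G_2$, $F_4$, $E_6$, $E_7$, $E_8$.

\begin{proposition}\label{prop:lie}
Let $S$ be a simple group of Lie type and $S\le A\le\mathrm{Aut}(S)$. Exclude the case that $S$ is untwisted of type $A_l$ with $l\ge2$ and $\Gamma_A=1$. Then $\psi_1$ serves $A$ with bound $m_0$.
\end{proposition}

\begin{proof}
Let $\Theta=\{\theta_1,\theta_2\}$ if $\langle\sigma,\Gamma_A\rangle$ contains a length-swapping symmetry, and $\Theta=\{\theta_1\}$ otherwise. Symmetries permute the dominant roots, so $\Theta$ is stable under $\sigma$ and $\Gamma_A$, and so is the set $J$ of Lemma~\ref{lem:centralizer}.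

\emph{$\Pi\setminus J$ is one orbit.} For $\Theta=\{\theta_1\}$ it consists of the nodes joined to the extra node in the extended Dynkin diagram. This is a single node, except in type $A_l$ with $l\ge2$, where it is the pair of end nodes; these are swapped by $\sigma$ in ${}^2A_l$, and by $\Gamma_A\ne1$ in the untwisted case. Let $\Theta=\{\theta_1,\theta_2\}$. In $B_2$ and $F_4$ we have $\theta_1=\epsilon_1+\epsilon_2$ and $\theta_2=\epsilon_1$. For $B_2$, with simple roots $\epsilon_1-\epsilon_2$ and $\epsilon_2$, this gives $J=\emptyset$. For $F_4$, with simple roots $\epsilon_2-\epsilon_3$, $\epsilon_3-\epsilon_4$, $\epsilon_4$, $\frac12(\epsilon_1-\epsilon_2-\epsilon_3-\epsilon_4)$, the set $J$ consists of the two middle roots. For $G_2$, with $|a|^2=1$, $|b|^2=3$, $(a,b)=-\frac32$, we have $(3a+2b,b)=\frac32$ and $(2a+b,a)=\frac12$, so $J=\emptyset$. In each case $\Pi\setminus J$ consists of one long and one short root, swapped by the length-swapping symmetry.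

\emph{Choice of $h\in Z\cap S$ with all $c_\theta\ne0$.} If $\sigma=1$, take $h=\prod_\theta x_\theta(1)$. Otherwise let $z=x_{\theta_1}(t)$ and let $h$ be the product of the elements $\sigma^i(z)$ for $0\le i<|\sigma|$. These lie in the abelian group $Z$ and are permuted by $\sigma$, so $h\in C_U(\sigma)\le S$. If $\sigma$ swaps lengths, then $h=z\sigma(z)$ with $\sigma(z)\in X_{\theta_2}$, and any $t\ne0$ works. Otherwise $h$ is $x_{\theta_1}(t\pm t^\varphi)$ or $x_{\theta_1}(t\pm t^\varphi\pm t^{\varphi^2})$, and the coordinate is non-zero for some $t$ because distinct automorphisms of a field are linearly independent.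

\emph{The subgroup.} By Lemma~\ref{lem:centralizer}, $C_S(h)=S\cap C_K(Z)$, and it is normalized by $P=S\cap P_J$. An element of $N_A(B_S)$ is the restriction of an automorphism of $K$ that preserves $S$ and $Z$, because $B$ normalizes $Z$ and $\Theta$ is $\Gamma_A$-stable; so it normalizes $C_S(h)$ too. Hence $N_A(C_S(h))$ contains $T=PN_A(B_S)$, which is maximal by Lemma~\ref{lem:parabolic}. As $1\ne C_S(h)\ne S$, the normalizer is proper, so it equals $T$. Also $h\in U\cap S\le T$ and $S\not\le T$.

\emph{Double cosets.} By the two lemmas their number is at most $|W_S|$, and at most the number of orbits of $W_S$ on ordered pairs from the $W_S$-orbit of $\Theta$. The first bound settles ${}^3D_4$ and all $S$ with $\Phi$ of type $B_2$, $G_2$, $F_4$, $E_6$, $E_7$, $E_8$. In the remaining types $\Theta=\{\theta_1\}$, and a pair of roots involves at most four coordinates.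
\begin{itemize}
\item $A_l$: the roots $\epsilon_i-\epsilon_j$ are ordered pairs $(i,j)$ under the symmetric group. Two of them are equal, reversed, share one index in one of four ways, or are disjoint: at most $7$ orbits.
\item $C_l$: roots $\pm2\epsilon_i$ under all signed permutations. Two of them are equal, opposite or orthogonal: at most $3$ orbits.
\item $B_l$: roots $\pm\epsilon_i\pm\epsilon_j$ under all signed permutations. Two of them are equal, opposite, orthogonal with the same indices, share one index with inner product $1$ or $-1$, or are disjoint: at most $6$ orbits.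
\item $D_l$: the same roots under a subgroup of index $2$: at most $12$ orbits.
\item ${}^2A_l$: $W_S$ is the centralizer in $\mathrm{Sym}(l+1)$ of $i\mapsto i'=l+2-i$. It acts on the roots $\epsilon_i-\epsilon_{i'}$ as the group of all signed permutations of the pairs $\{i,i'\}$: at most $3$ orbits, as for $C_l$.
\item ${}^2D_l$: $\sigma$ changes the sign of $\epsilon_l$, and $W_S$ induces all signed permutations of $\epsilon_1,\dots,\epsilon_{l-1}$. The orbit of $\epsilon_1+\epsilon_2$ consists of the $\pm\epsilon_i\pm\epsilon_j$ with $i<j\le l-1$: at most $6$ orbits, as for $B_{l-1}$. \qedhere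
\end{itemize}
\end{proof}

\section{Linear groups of large dimension}\label{sec:large}

In the excluded case $S=\mathrm{PSL}_n(q)$ with $n\ge3$, and $A=SN_A(B_S)$ consists of products of inner, diagonal and field automorphisms, so $A\le\mathrm{P\Gamma L}_n(q)$. From now on $V=\mathbb F_q^n$, $q$ is a power of the prime $p$, the letters $U$ and $W$ denote subspaces, and $[a]$ is the image in $S$ of $a\in\mathrm{SL}(V)$. By (S3) an automorphism of $S$ is of \emph{linear type} $[a]\mapsto[ga^\varphi g^{-1}]$, that is, induced by a semilinear map, or of \emph{graph type} $[a]\mapsto[g(a^\varphi)^{-\mathsf T}g^{-1}]$, with $g\in\mathrm{GL}_n(q)$ and $\varphi\in\mathrm{Aut}(\mathbb F_q)$.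

A highest root element is a transvection $h=[1+E_{1n}]$, and $N_A(C_S(h))$ is the stabilizer of a point and a hyperplane containing it, which is not maximal in $A$. Nor can the point stabilizer be defined from $h$ when $A=S$. Transvections are conjugate in $\mathrm{GL}_n(q)$, so some automorphism $[a]\mapsto[ga^{-\mathsf T}g^{-1}]$ fixes $h$, and it maps point stabilizers to hyperplane stabilizers, against invariance. We need parameters that distinguish $V$ from its dual.

For a subspace $U$ let $N_U=\{1+\eta:\eta V\le U,\ \eta U=0\}$. Products of two such $\eta$ vanish, so $N_U\cong\mathrm{Hom}(V/U,U)$ is an abelian $p$-subgroup of $\mathrm{SL}(V)$. It meets the group $Z_0$ of scalars of $\mathrm{SL}(V)$ trivially, and we identify it with its image in $S$.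

\begin{lemma}\label{lem:subspace}
Let $S\le A\le\mathrm{P\Gamma L}_n(q)$ and $0<d=\dim U<n$. The stabilizer $T$ of $U$ in $A$ is maximal, does not contain $S$, has at most $d+1$ double cosets, and equals $N_A(N_U)$.
\end{lemma}

\begin{proof}
Since $S$ is transitive on $d$-dimensional subspaces, $A=ST$, and we may let $U$ be spanned by the first $d$ basis vectors. Then $T\cap S=P_J$ with $J$ the complement of one simple root, which is maximal in $S$ by (S4). Pairs of $d$-spaces are classified under $\mathrm{GL}(V)$ by the dimension of their intersection, and also under $\mathrm{SL}(V)$, since the stabilizer of a pair contains all matrices that are diagonal in an adapted basis. Lemma~\ref{lem:factor} gives the first three claims. The group $T$ normalizes $N_U$. Conversely, a semilinear map normalizing $N_UZ_0$ normalizes its Sylow $p$-subgroup $N_U$, and so preserves $[V,N_U]=U$.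
\end{proof}

It remains to define $N_U$, with $\dim U\le3$, from an element $1\ne h\in S$ that preserves $U$. The asymmetry comes from $f(x)=x^3-x-1$. Over every field,
\begin{equation}\label{eq:f}
f(1)\ne0,\qquad\text{and there is no $\xi$ with }f(\xi)=f(\xi^{-1})=0 .
\end{equation}
Indeed $f(1)=-1$; and the two equations give $\xi^3=\xi+1$ and $\xi^3=1-\xi^2$, so $\xi^2+\xi=0$ and $\xi=-1$, whereas $f(-1)=-1$. Let $\Xi$ be the companion matrix of $f$; then $\det\Xi=1$.

Let $n\ge7$, $V=U\oplus W$ with $\dim U=3$ and $\dim W\ge4$, $\hat h=\Xi\oplus1_W$ and $h=[\hat h]$. Conjugation by $\hat h$ acts on the four blocks of an endomorphism by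
\[
\begin{pmatrix}\eta_{11}&\eta_{12}\\ \eta_{21}&\eta_{22}\end{pmatrix}\longmapsto
\begin{pmatrix}\Xi\eta_{11}\Xi^{-1}&\Xi\eta_{12}\\ \eta_{21}\Xi^{-1}&\eta_{22}\end{pmatrix}.
\]
The polynomial $f$ annihilates this action on the block $\mathrm{Hom}(W,U)$, which is $N_U$, and by \eqref{eq:f} it acts invertibly on the two lower blocks. So we impose the relation ``$f(h)=0$'' on elements of abelian subgroups normalized by $h$:
\[
\mathcal Y=\{x\in S: h^3xh^{-3}=(hxh^{-1})x,\ \ [x,cxc^{-1}]=1\text{ for all }c\in C_S(h)\}.
\]
The block $\mathrm{Hom}(U,U)$ is not controlled by $f$. For instance, if $q=8$, then $\Xi$ is similar to $\mathrm{diag}(\xi,\xi^2,\xi^4)$ with $f(\xi)=0$, conjugation by $\hat h$ multiplies $E_{21}$ by $\xi$, and $[1+E_{21}]\in\mathcal Y\setminus N_U$. This block is centralized by $\mathrm{SL}(W)$, so we remove it by taking commutators: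
\[
\mathcal E=\{[x,y]:x\in\mathcal Y,\ y=[a,b]\text{ with }a,b\in C_S(h)\}.
\]

\begin{proposition}\label{prop:large}
For $n\ge7$ we have $N_U=\mathcal E\mathcal E\mathcal E$. Hence one formula, independent of $n$ and $q$, serves all $A$ with $\mathrm{PSL}_n(q)\le A\le\mathrm{P\Gamma L}_n(q)$ and $n\ge7$, with bound $4$.
\end{proposition}

\begin{proof}
The second statement follows from the first and Lemma~\ref{lem:subspace}, with the formula ``$x$ normalizes $\mathcal E\mathcal E\mathcal E$''.

\emph{Step 0: the centralizer of $h$.} The only eigenvalue of $\hat h$ of multiplicity greater than $3$ is $1$, so $g\hat hg^{-1}=\lambda\hat h$ forces $\lambda=1$. Since $f(1)\ne0$, a map commuting with $\hat h$ preserves $U$ and $W$, and since $\Xi$ is a companion matrix, its centralizer is $\mathbb F_q[\Xi]$. So $C_S(h)$ is the image of $(\mathbb F_q[\Xi]^\times\times\mathrm{GL}(W))\cap\mathrm{SL}(V)$. Commutators of elements of this group lie in $L=\mathrm{SL}(W)$, which acts trivially on $U$ and embeds in $C_S(h)$. The group $L$ is generated by transvections. Each of them is conjugate in $\mathrm{GL}(W)$ to $1+E_{13}=[1+E_{12},1+E_{23}]$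 and so is a commutator in $L$; in particular $L$ is perfect. We note a formula used twice. If $\eta^2=0$, $\eta V\le U$ and $y\in L$, then $y\eta=\eta$ and
\begin{equation}\label{eq:comm}
[1+\eta,y]=(1+\eta)(1-\eta y^{-1})=1+(\eta-\eta y^{-1}).
\end{equation}

\emph{Step 1: $N_U\subseteq\mathcal E\mathcal E\mathcal E$.} For $x=1+\eta\in N_U$ we have $\hat hx\hat h^{-1}=1+\Xi\eta$ and $\Xi^3\eta=\Xi\eta+\eta$, and $C_S(h)$ normalizes the abelian group $N_U$. So $N_U\subseteq\mathcal Y$. View $\eta$ in $\mathrm{Hom}(W,U)$, and write $u\otimes\phi$ for $v\mapsto\phi(v)u$. Given $u\in U$ and $0\ne\phi\in W^*$, choose $0\ne w\in\ker\phi$ and $\phi'\in W^*$ with $\phi'(w)=1$, and let $y\in L$ be the transvection with $y^{-1}=1-w\otimes\phi$. Then $\phi'y^{-1}=\phi'-\phi$, so \eqref{eq:comm} gives $[1+u\otimes\phi',y]=1+u\otimes\phi\in\mathcal E$. As $\dim U=3$, each $\eta$ is a sum of three maps $u\otimes\phi$.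

For the reverse inclusion fix $x\in\mathcal Y$ and let $M=\langle cxc^{-1}:c\in C_S(h)\rangle$. Any two generators commute, being conjugate to a pair $x$, $cxc^{-1}$; so $M$ is abelian, and it is normalized by $C_S(h)$. The map $z\mapsto h^3zh^{-3}(hzh^{-1})^{-1}z^{-1}$ is an endomorphism of $M$ that commutes with conjugation by $C_S(h)$ and kills $x$, so it is trivial:
\begin{equation}\label{eq:fM}
h^3zh^{-3}=(hzh^{-1})z\qquad(z\in M).
\end{equation}
Let $\hat M\le\mathrm{SL}(V)$ be the preimage of $M$. Since $\hat M/Z_0$ is abelian, $\hat M$ is nilpotent, so $\hat M=M_p\times M_{p'}$ with $M_p$ a $p$-group and $M_{p'}$ of order prime to $p$; both are normalized by $L$ and $\hat h$. As $M_p\cap Z_0=1$, the group $M_p$ is abelian and satisfies \eqref{eq:fM} with $\hat h$ in place of $h$.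

\emph{Step 2: $L$ centralizes $M_{p'}$.} Let $v=[z,y]$ with $z\in M_{p'}$ and $y\in L$ a transvection. Then $v\in M_{p'}$, and $v=(zyz^{-1})y^{-1}$ is a product of two transvections, so its fixed space has codimension at most $2$. For two such elements $v,v'$ the commutator $[v,v']$ is a scalar that fixes a subspace of codimension at most $4<n$, so it is $1$. Hence these elements generate an abelian $p'$-group $Q$, normalized by $L$.

By Maschke's theorem $V$ is the direct sum of its homogeneous components for $Q$, and $L$ permutes them. A transvection $y$ has $\dim(y-1)V=1$. If $y$ had two non-trivial orbits on the components, or mapped $V_1$ to $V_2$ and $V_2$ to $V_3$ with $V_1,V_2,V_3$ distinct, then $(y-1)v_1$ and $(y-1)v_2$ would be independent for non-zero $v_1,v_2$ taken from components in the two orbits, or from $V_1$ and $V_2$. So $y$ acts as the identity or as a transposition. The perfect group $L$ induces only even permutations, so every transvection, and hence $L$, fixes every component. On a component the algebra $\mathbb F_q[Q]$ acts as a finite field, and $L$ acts on this field by conjugation through a cyclic Galois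 group, hence trivially. So $L$ centralizes $Q$. Fix $z\in M_{p'}$. By \eqref{eq:cocycle} and induction on the number of transvections, $[z,k]\in Q$ for all $k\in L$, and $k\mapsto[z,k]$ is a homomorphism from the perfect group $L$ to the abelian group $Q$. It is trivial.

\emph{Step 3: a flag for $M_p$.} We do not yet know that $M_p$ preserves $U$. Take a composition series $(V_i)$ of $V$ for $\Gamma=\langle M_p,L,\hat h\rangle$. The normal $p$-subgroup $M_p$ acts trivially on each factor, since its fixed points there form a non-zero $\Gamma$-submodule. As an $L$-module, $V=U\oplus W$ with $U$ trivial and $W$ irreducible and non-trivial, so each $L$-submodule is the sum of its intersections with $U$ and $W$. Let $V_i$ be the first term containing $W$. Then $V_{i-1}\cap W=0$, so $U_1:=V_{i-1}\le U$. The image of $W$ in $V_i/V_{i-1}$ is non-zero and invariant under $M_p$, $L$ and $\hat h$, so $V_i=U_1\oplus W$. Thus $\Gamma$ preserves the flag $0\le U_1\le U_1\oplus W\le V$. The group $M_p$ is trivial on the middle factor and $L$ is trivial on the other two, so $M_1:=[M_p,L]\le M_p$ is trivial on all three.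

\emph{Step 4: each $\ell\in M_1$ is $1+\eta$ with $\eta V\le U_1$ and $\eta U_1=0$.} Let $\zeta(\ell)\colon V/(U_1\oplus W)\to(U_1\oplus W)/U_1$ be induced by $\ell-1$. Since $(\ell-1)(\ell'-1)V\le U_1$, the map $\zeta$ is a homomorphism to an additive group. The element $\hat h$ normalizes $M_1$, acts trivially on $(U_1\oplus W)/U_1$, and acts on $V/(U_1\oplus W)\cong U/U_1$ as a map $\bar\Xi$ with $f(\bar\Xi)=0$. So $\zeta(\hat h\ell\hat h^{-1})=\zeta(\ell)\bar\Xi^{-1}$, and \eqref{eq:fM} gives $\zeta(\ell)f(\bar\Xi^{-1})=0$. The eigenvalues of $f(\bar\Xi^{-1})$ have the form $f(\xi^{-1})$ with $f(\xi)=0$, and they are non-zero by \eqref{eq:f}. Hence $\zeta(\ell)=0$, which is the claim.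

\emph{Step 5: $M_1\le N_U$.} Step 4 does not say that $\eta$ vanishes on all of $U$. For $\ell=1+\eta\in M_1$ and $y\in L$, formula \eqref{eq:comm} applies, and $\eta-\eta y^{-1}$ vanishes on $U$ and has image in $U$; so $[M_1,L]\le N_U$. Now $L$ acts trivially on the abelian group $M_1/[M_1,L]$, so by \eqref{eq:cocycle}, for $z\in M_p$ the map $k\mapsto[z,k]$ induces a homomorphism from $L$ to this group, which is trivial. Hence $M_1=[M_1,L]\le N_U$.

\emph{Conclusion.} Lift $x$ to $lz$ with $l\in M_p$, $z\in M_{p'}$, and let $y$ be a commutator of elements of $C_S(h)$, so $y\in L$ by Step 0. By Step 2, $[lz,y]=[l,y]\in M_1\le N_U$. Thus $\mathcal E\subseteq N_U$.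
\end{proof}

\section{Linear groups of small dimension}\label{sec:small}

The hypothesis $n\ge7$ was used to exclude scalar multiples in Step 0. For $3\le n\le6$ we may use a separate formula for each $n$, and then the field and the matrices themselves can be defined inside $S$. This needs $n(n-1)$ parameters, and we are allowed one. So we quantify over all coordinate systems in which $h$ has a matrix of a prescribed kind, and choose $h$ so that all of them yield the same subspace.

\subsection*{Frames}
Fix $n\ge3$. For $i\ne j$ let $x_{ij}(t)=[1+tE_{ij}]\in S=\mathrm{PSL}_n(q)$, $X_{ij}=\{x_{ij}(t):t\in\mathbb F_q\}$, $e_{ij}=x_{ij}(1)$ and $e=(e_{ij})_{i\ne j}$.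

\begin{lemma}\label{lem:double}
$C_S(C_S(e_{12}))=X_{12}$.
\end{lemma}

\begin{proof}
A signed permutation matrix of determinant $1$ conjugates $X_{12}$ to $X_{1n}$, so it suffices to show that $C_S(C_S(g))=X_{1n}$ for $1\ne g\in X_{1n}$. Let $\mathrm{UT}_n\le S$ be the upper unitriangular group. By Lemma~\ref{lem:centralizer} with $\Theta=\{\theta_1\}$, $C_S(g)=C_S(X_{1n})\ge\mathrm{UT}_n$, so $X_{1n}\le C_S(C_S(g))\le C_S(\mathrm{UT}_n)$. A matrix $a$ that commutes with a unipotent matrix up to a scalar commutes with it, by comparing eigenvalues. So if $[a]\in C_S(\mathrm{UT}_n)$, then $a$ commutes with all $E_{ij}$, $i<j$. Commuting with the single Jordan block $\nu=\sum_iE_{i,i+1}$, it is a polynomial $\sum_{k<n}c_k\nu^k$. For $1\le k\le n-2$ we have $\nu^kE_{12}=0$ and $E_{12}\nu^k=E_{1,k+2}$, so $c_k=0$. As $\nu^{n-1}=E_{1n}$, we get $[a]\in X_{1n}$.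
\end{proof}

For an arbitrary tuple $c=(c_{ij})_{i\ne j}$ in $S$ let $F_c=C_S(C_S(c_{12}))$, and for $t,u\in F_c$ define
\[
w_{12}(t)=t,\qquad w_{1j}(t)=[t,c_{2j}]\ (j\ge3),\qquad w_{ij}(t)=[c_{i1},w_{1j}(t)]\ (i,j\ge2),
\]
\[
w_{i1}(t)=[w_{ik}(t),c_{k1}],\qquad t+_cu=tu,\qquad t\cdot_cu=[[t,w_{23}(u)],c_{32}],
\]
where $k$ is the least index different from $1$ and $i$. For $c=e$, the relation $[x_{ij}(t),x_{jk}(u)]=x_{ik}(tu)$ for distinct $i,j,k$ shows that $w_{ij}(x_{12}(t))=x_{ij}(t)$ and that $t\mapsto x_{12}(t)$ is a field isomorphism $\mathbb F_q\to F_e$, by which we identify the two fields.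

Over any field, a matrix in $\mathrm{SL}_n$ is a product of at most $n(n+1)$ elementary matrices $1+tE_{ij}$. To see this, suppose that the first $k-1$ columns have been reduced to those of the identity. The lower right block of size $n-k+1$ has determinant $1$. If $k<n$, at most two row additions among the rows $k,\dots,n$ make the $(k,k)$ entry $1$; if $k=n$, it is $1$ already. Then $n-1$ additions of multiples of row $k$ clear column $k$. Inserting factors with $t=0$, every matrix is a product in one fixed pattern $(i_1,j_1),\dots,(i_r,j_r)$, namely all positions in a fixed order, repeated $n(n+1)$ times. For $g\in S$ and an $n\times n$ array $a$ over $F_c$ let $\mathrm{mat}_c(g,a)$ say that there are $t_1,\dots,t_r\in F_c$ with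
\[
a=\prod_{\mu=1}^r(1+t_\mu E_{i_\mu j_\mu})\ \text{ computed in }F_c,\qquad g=\prod_{\mu=1}^rw_{i_\mu j_\mu}(t_\mu)\ \text{ computed in }S .
\]
Then $\mathrm{mat}_e(g,a)$ holds exactly when $a\in\mathrm{SL}_n(q)$ and $g=[a]$. Call $c$ a \emph{frame} if $(F_c,+_c,\cdot_c)$ is a field and $\mathrm{mat}_c$ is the graph of a surjective homomorphism $\mathrm{SL}_n(F_c)\to S$ whose kernel is the group of scalars and which maps $1+E_{ij}$ to $c_{ij}$. For fixed $n$ all this is first-order, uniformly in $q$, and all quantifiers range over $S$, so invariance applies to every automorphism of $S$.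

\begin{lemma}\label{lem:frames}
The frames in $S=\mathrm{PSL}_n(q)$ are the tuples $\tau(e)$ with $\tau\in\mathrm{Aut}(S)$. Such a $\tau$ restricts to a field isomorphism $F_e\to F_{\tau(e)}$, and $\mathrm{mat}_{\tau(e)}(\tau(g),\tau(a))$ holds if and only if $g=[a]$, where $\tau$ is applied to the entries of $a\in\mathrm{SL}_n(q)$.
\end{lemma}

\begin{proof}
The tuple $e$ is a frame, so invariance gives everything except that each frame $c$ has the form $\tau(e)$. A frame gives $\mathrm{PSL}_n(F_c)\cong S$, so $|F_c|=q$ by (Art) and $F_c\cong\mathbb F_q$. The composite $\mathrm{PSL}_n(q)\to\mathrm{PSL}_n(F_c)\to S$ is an automorphism sending $e_{ij}$ to $c_{ij}$.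
\end{proof}

\subsection*{Parameters over the prime field}

\begin{proposition}\label{prop:small}
Let $n\in\{4,5,6\}$ with $q$ arbitrary, or $n=3$ with $q$ odd. For each $n$ one formula serves all $A$ with $\mathrm{PSL}_n(q)\le A\le\mathrm{P\Gamma L}_n(q)$, with bound $4$.
\end{proposition}

\begin{proof}
For $n=4,5,6$ let $f_0=f$, $d=3$, and let $\hat h$ be the integer matrix $\Xi\oplus1_{n-3}$. For $n=3$ let $f_0=x^2+x-1$, $d=2$, and let $\hat h$ be the direct sum of the companion matrix of $f_0$, of determinant $-1$, and $(-1)$. In all cases $\det\hat h=1$ and $\hat h$ is not scalar. Since $f(1)=-1$ and, for $n=3$, $f_0(-1)=-1$, the space $U=\ker f_0(\hat h)$ is spanned by the first $d$ basis vectors. Let $h=[\hat h]$.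

An integer matrix can be read over any field $F_c$. For a frame $c$ let $N_c\le S$ be the image under $\mathrm{mat}_c$ of the group of matrices $1+\eta$ over $F_c$ whose $\eta$ has its non-zero entries in the first $d$ rows and last $n-d$ columns. Let $\psi(x,y)$ say that $x$ normalizes $N_c$ for every frame $c$ with $\mathrm{mat}_c(y,\hat h)$. For $y=h$ the frame $e$ qualifies, and $N_e=N_U$. By Lemma~\ref{lem:subspace} it suffices to show that $N_c=N_U$ for every qualifying frame $c=\tau(e)$. By Lemma~\ref{lem:frames}, $N_c=\tau(N_U)$; and since $\tau$ maps $\hat h$ over $F_e$ to $\hat h$ over $F_c$, we get $\tau^{-1}(h)=[\hat h]$, that is, $\tau(h)=h$.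

Let $s_i$ be the $i$th elementary symmetric function of the eigenvalues of $\hat h$. As $s_n=1$, the corresponding values for $\hat h^{-1}$ are $s_{n-i}$, and those for $\lambda\hat h$ are $\lambda^is_i$. Expanding $f_0(x)(x+1)$ and $f(x)(x-1)^{n-3}$ gives
\[
\begin{array}{c|l|l}
n&\text{characteristic polynomial}&(s_1,\dots,s_n)\\\hline
3&x^3+2x^2-1&(-2,0,1)\\
4&x^4-x^3-x^2+1&(1,-1,0,1)\\
5&x^5-2x^4+x^2+x-1&(2,0,-1,1,1)\\
6&x^6-3x^5+2x^4+x^3-2x+1&(3,2,-1,0,2,1)
\end{array}
\]
Field automorphisms fix $\hat h$. If $\tau$ were of graph type, then $g\hat h^{-\mathsf T}g^{-1}=\lambda\hat h$ with $\lambda\ne0$, so $s_{n-i}=\lambda^is_i$, and $s_i$ and $s_{n-i}$ would vanish together. This fails for $i=1$ if $n=3$ (here $p$ is odd) or $n=4$, for $i=2$ if $n=5$, for $i=2$ if $n=6$ and $p$ is odd, and for $i=1$ if $n=6$ and $p=2$.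

So $\tau$ is induced by a semilinear map $g$ with $g\hat hg^{-1}=\lambda\hat h$, and $\lambda^i=1$ whenever $s_i\ne0$. This gives $\lambda=1$: use $i=1$ for $n=3,4$; $i=3,4$ for $n=5$; $i=2,3$ for $n=6$ and $p$ odd; $i=1$ for $n=6$ and $p=2$. Hence $g$ commutes with $\hat h$ and, as $f_0$ has coefficients in the prime field, with $f_0(\hat h)$. So $gU=U$ and $\tau(N_U)=N_U$.
\end{proof}

\subsection*{Dimension three in characteristic two}
A matrix in $\mathrm{SL}_3(2)$ with $s_1\ne s_2$ has characteristic polynomial $x^3+x+1$ or $x^3+x^2+1$, which is irreducible over $\mathbb F_2$, so the method above offers no invariant subspace. We replace the fixed matrix by a first-order property. Say that $a\in\mathrm{SL}_3(F)$ satisfies $(\dagger)$ if $\mathrm{tr}\,a=0$, $\mathrm{tr}\,a^{-1}\ne0$, and $a$ leaves invariant exactly one line $U_a$ of $F^3$.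

\begin{proposition}\label{prop:even}
One formula serves all $A$ with $\mathrm{PSL}_3(q)\le A\le\mathrm{P\Gamma L}_3(q)$ and $q=2^k\ge8$, with bound $2$.
\end{proposition}

\begin{proof}
\emph{Existence of a matrix with $(\dagger)$.} For $b\in\mathbb F_q^*$,
\[
x^3+(b^2+b^{-1})x+1=(x+b)(x^2+bx+b^{-1}).
\]
The companion matrix of this polynomial has determinant $1$, trace $0$, and its inverse has trace $b^2+b^{-1}$. It satisfies $(\dagger)$ if $b^3\ne1$ and the quadratic factor is irreducible. Substituting $x=bz$ turns the quadratic into $b^2(z^2+z+b^{-3})$, which is irreducible exactly when $\mathrm{Tr}(b^{-3})=1$, where $\mathrm{Tr}\colon\mathbb F_q\to\mathbb F_2$ is the absolute trace. So we need $s=b^{-1}$ with $\mathrm{Tr}(s^3)=1$ and $s^3\ne1$. Using $s^q=s$ in the last term,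
\[
\mathrm{Tr}(s^3)=\sum_{i=0}^{k-2}s^{3\cdot2^i}+s^{2^{k-1}+1}.
\]
For $k\ge3$ the exponents are distinct and the largest is $3q/4$. So the right side has at most $3q/4$ zeros, and $\mathrm{Tr}(s^3)=1$ for at least $q/4$ elements $s$, all non-zero. The equation $s^3=1$ has one solution for $q=8$, where $q/4=2$, and at most three for $q\ge16$, where $q/4\ge4$.

\emph{The formula.} Let $\hat h$ satisfy $(\dagger)$, $h=[\hat h]\ne1$ and $U=U_{\hat h}$. Let $\psi(x,y)$ say: for every frame $c$ and every $a$ with $\mathrm{mat}_c(y,a)$ and $(\dagger)$, $x$ normalizes the image of $N_{U_a}$ under $\mathrm{mat}_c$. For $y=h$ the pair $(e,\hat h)$ qualifies and gives $N_U$. Let $(c,a)$ be any qualifying pair, $c=\tau(e)$, and $a'=\tau^{-1}(a)$. By Lemma~\ref{lem:frames}, $a'\in\mathrm{SL}_3(q)$ satisfies $(\dagger)$, $\tau^{-1}(h)=[a']$, and the subgroup in question is $\tau(N_{U_{a'}})$. If $\tau^{-1}$ were of graph type, then $a'=\lambda g(\hat h^\varphi)^{-\mathsf T}g^{-1}$ and $\mathrm{tr}\,a'=\lambda(\mathrm{tr}\,\hat h^{-1})^\varphi\ne0$, a contradiction. So $\tau$ is induced by a semilinear map $g$ with $ga'g^{-1}=\lambda\hat h$.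 Then $gU_{a'}$ is an invariant line of $\hat h$, so it is $U$, and $\tau(N_{U_{a'}})=N_U$. Lemma~\ref{lem:subspace} applies with $d=1$.
\end{proof}

\begin{proposition}\label{prop:l34}
If $S=\mathrm{PSL}_3(4)$, then $\psi_1$ serves $A$ with bound $280$.
\end{proposition}

\begin{proof}
Let $\hat h=\mathrm{diag}(1,\omega,\omega^2)$ with $\omega$ of order $3$, and $h=[\hat h]$. A matrix $g$ with $g\hat hg^{-1}=\lambda\hat h$ permutes the three eigenspaces cyclically, so $Q=C_S(h)$ is generated by the image of the diagonal subgroup, of order $9/3=3$, and a cyclic permutation matrix. Thus $|Q|=9$, and $Q$ is a Sylow $3$-subgroup of $S$, which has order $20160=2^6\cdot3^2\cdot5\cdot7$. Its normalizer $N_S(Q)=3^2{:}Q_8$ is maximal in $S$ \cite{Atlas}. Let $T=N_A(Q)$. By the Frattini argument $A=ST$, so $T$ is maximal by Lemma~\ref{lem:factor}; it has index $20160/72=280$, contains $h$ and does not contain $S$.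
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:as}]
Let $m$ be the maximum of $280$, $m_0$ and the orders of the finitely many almost simple groups with sporadic or Tits socle. Proposition~\ref{prop:alt} covers $\mathrm{Alt}(n)$ for $n\ge7$, and $\mathrm{Alt}(5)\cong\mathrm{PSL}_2(4)$ and $\mathrm{Alt}(6)\cong\mathrm{PSL}_2(9)$ are of Lie type. Proposition~\ref{prop:spor} covers the sporadic groups and the Tits group. The groups of Lie type that are neither simple nor solvable have as derived groups the Tits group and $B_2(2)'\cong A_1(9)$, $G_2(2)'\cong{}^2A_2(3)$, ${}^2G_2(3)'\cong A_1(8)$, which occur under their second names. Proposition~\ref{prop:lie} covers the simple groups of Lie type, except when $S=\mathrm{PSL}_n(q)$, $n\ge3$ and $A\le\mathrm{P\Gamma L}_n(q)$. These are covered by Propositions~\ref{prop:large}, \ref{prop:small}, \ref{prop:even} and~\ref{prop:l34}, apart from $\mathrm{PSL}_3(2)\cong\mathrm{PSL}_2(7)$, which falls under Proposition~\ref{prop:lie} as a group of type $A_1$. Finitely many formulas are used, each with bound at most $m$, and Lemma~\ref{lem:width} gives the width.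
\end{proof}

Together with Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\section{The intersection in solvable groups}\label{sec:sharp}

The reason behind Theorem~\ref{thm:sharp} is that a first-order sentence cannot separate all large primes from products of two large primes. Recall that for a non-principal ultrafilter $\mathcal U$ on an infinite set $\mathcal P$, the ultraproduct $\prod_{p\in\mathcal P}G_p/\mathcal U$ is the quotient of the direct product in which two sequences are identified when they agree on a set in $\mathcal U$. Cofinite sets belong to $\mathcal U$, and if $\mathcal P$ is partitioned into finitely many sets, exactly one of them belongs to $\mathcal U$. \L o\'s's theorem says that a sentence holds in the ultraproduct if and only if the set of $p$ for which it holds in $G_p$ belongs to $\mathcal U$.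

\begin{lemma}\label{lem:ultra}
Let $\mathcal P$ be an infinite set of primes, $\mathcal U$ a non-principal ultrafilter on $\mathcal P$, and for $p\in\mathcal P$ let $q(p)>p$ be a prime. Then the additive groups $R_1=\prod_p(\mathbb Z/p)/\mathcal U$ and $R_2=\prod_p(\mathbb Z/pq(p))/\mathcal U$ are isomorphic.
\end{lemma}

\begin{proof}
Multiplication by a positive integer $a$ is bijective on $\mathbb Z/p$ and on $\mathbb Z/pq(p)$ for $p>a$, hence on $R_1$ and $R_2$. So both are vector spaces over $\mathbb Q$. Let $n_p$ be the order of the $p$th factor. Both groups have at most $2^{\aleph_0}$ elements, and for distinct reals $\lambda,\lambda'\in[0,1)$ the sequences $\lfloor\lambda n_p\rfloor$ and $\lfloor\lambda'n_p\rfloor$ differ for all but finitely many $p$. So both have cardinality, and hence dimension, $2^{\aleph_0}$.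
\end{proof}

\begin{example}\label{ex:cyclic}
Let $\alpha,\beta$ satisfy (i). Then $I_{\alpha,\beta}(\mathbb Z/p)=\mathbb Z/p$ for all but finitely many primes $p$, although $\mathrm{Frat}(\mathbb Z/p)$ is trivial. Otherwise the sentence ``there is $h$ with $\beta(h)$ such that exactly one $x$ satisfies $\alpha(x,h)$'' holds in $\mathbb Z/p$ for all $p$ in an infinite set $\mathcal P$. By \L o\'s's theorem it holds in $R_1\cong R_2$, hence in some $\mathbb Z/pq$, where the trivial subgroup is not maximal.
\end{example}

To obtain a large intersection we let a fixed $2$-group $P$ act on $(\mathbb Z/p)^N$. The action must be defined over $\mathbb Z$, so that it makes sense modulo $pq$, and irreducible modulo $p$, so that a maximal subgroup not containing $(\mathbb Z/p)^N$ has order $|P|$, independent of $p$.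

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $N=2^k$ let $P\le\mathrm{GL}_N(\mathbb Z)$ be the group of signed permutation matrices whose underlying permutations lie in a fixed Sylow $2$-subgroup of $\mathrm{Sym}(N)$. It is a $2$-group. By the regular representation and Sylow's theorem, the fixed Sylow subgroup is transitive and contains a copy of every group of order $2^k$. Unitriangular groups over $\mathbb F_2$ have unbounded derived length: by induction on $r$, the $r$th derived subgroup contains $1+E_{ij}=[1+E_{il},1+E_{lj}]$ whenever $j-i\ge2^r$. So we can choose $k$ such that $P$ has derived length at least $\max(d,1)+1$. Since $\mathrm{Frat}(P)\ge P'$, the group $\mathrm{Frat}(P)$ is non-trivial of derived length at least $d$.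

For odd $n$ let $V_n=(\mathbb Z/n)^N$ and $G_n=V_n\rtimes P$, a solvable group. For an odd prime $p$ the $P$-module $V_p$ is faithful and irreducible: the diagonal matrices in $P$ act on the $N$ coordinate lines by distinct characters, so a submodule is a sum of coordinate lines, and $P$ permutes these transitively.

\emph{Claim: for all but finitely many $p$, every $\alpha(G_p,h)$ with $G_p\models\beta(h)$ contains $V_p$.} Suppose that this fails for all $p$ in an infinite set $\mathcal P$. For such $p$ there is $h$ with $\beta(h)$ such that the maximal subgroup $H=\alpha(G_p,h)$ satisfies $HV_p=G_p$. Then $H\cap V_p$ is normalized by $H$ and by the abelian group $V_p$, so it is a proper submodule of $V_p$, hence trivial, and $|H|=|P|$. Thus $G_p\models\chi$ for all $p\in\mathcal P$, where $\chi$ says that there is $h$ with $\beta(h)$ such that exactly $|P|$ elements $x$ satisfy $\alpha(x,h)$. Take $\mathcal U$, $q(p)$, $R_1$, $R_2$ as in Lemma~\ref{lem:ultra}. Since $P$ is finite, the $P$-component of a sequence is constant on a set in $\mathcal U$, and an isomorphism $R_1\to R_2$ applied to each coordinate commutes with signed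 permutations. Therefore
\[
\prod_pG_p/\mathcal U\;\cong\;R_1^N\rtimes P\;\cong\;R_2^N\rtimes P\;\cong\;\prod_pG_{pq(p)}/\mathcal U .
\]
By \L o\'s's theorem $\chi$ holds in some $G_{pq}$, so by (i) this group has a maximal subgroup $H$ of order $|P|$. But $pV_{pq}$ is a normal subgroup of odd order $q^N$, so $H\cdot pV_{pq}$ has order $|P|q^N$ and lies strictly between $H$ and $G_{pq}$. This proves the claim.

Let $p$ be as in the claim. Each member of the family is the preimage of a maximal subgroup of $G_p/V_p\cong P$, so $I_{\alpha,\beta}(G_p)$ contains $V_p\rtimes\mathrm{Frat}(P)$; this holds also if the family is empty. This subgroup has derived length at least $d$. It is not nilpotent, because in a nilpotent group elements of coprime orders commute, while the $2$-group $\mathrm{Frat}(P)\ne1$ acts faithfully on the $p$-group $V_p$. Both properties pass to $I_{\alpha,\beta}(G_p)$.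
\end{proof}

\begin{thebibliography}{99}

\bibitem{Artin} E. Artin, \emph{The orders of the linear groups}, Comm. Pure Appl. Math. 8 (1955).

\bibitem{Atlas} \emph{ATLAS}.

\bibitem{BGK} Breuer, Guralnick and Kantor, J. Algebra 320 (2008).

\bibitem{Carter} Carter, \emph{Simple Groups of Lie Type}.

\bibitem{FS} Feit and Seitz, Illinois J. Math. 33 (1989).

\bibitem{Problem} \emph{The First-Order Theory of Finite Groups}, \texttt{https://mat.polsl.pl/groups/binn/wilson.pdf}.

\bibitem{GLS} Gorenstein, Lyons and Solomon, No. 3.

\bibitem{GK} Guralnick and Kantor, J. Algebra 234 (2000).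

\bibitem{LOST} Liebeck, O'Brien, Shalev and Tiep, JEMS 12 (2010).

\bibitem{Wilson} J. S. Wilson, \emph{First-order characterization of the radical of a finite group}, JSL 74 (2009).

\end{thebibliography}
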